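\title{Simple modules with small vertices in blocks of large defect\\ for finite linear and unitary groups}

\begin{abstract}
Let $\ell$ be an odd prime. Puig's question asks, for a set of finite groups, whether the order of a defect group of an $\ell$-block is bounded in terms of the order of a vertex of a simple module in the block. We show that the answer is negative for each of the families $\mathrm{SL}_n(q)$, $\mathrm{PGL}_n(q)$, $\mathrm{PSL}_n(q)$, $\mathrm{SU}_n(q)$, $\mathrm{PGU}_n(q)$, $\mathrm{PSU}_n(q)$ with $\ell\nmid q$. Already for $n=\ell$ (linear groups) and $n=2\ell$ (unitary groups) there are simple modules with vertices of order at most $\ell^3$ in blocks of arbitrarily large defect. We determine these vertices, show that their orders are the smallest possible, and show that the failure comes only from the pairs $(n,q)$ with $\ell\mid\gcd(n,q-1)$, respectively $\ell\mid\gcd(n,q+1)$. The vertices are bounded by a rank variety argument for $\ell$-groups with an abelian subgroup of index $\ell$, applied to the reduction of a cuspidal character of $\mathrm{GL}_\ell$.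
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\ell$ be a prime and $k=\overline{\mathbb F}_\ell$. All groups are finite and all modules are finite-dimensional left modules. We write $M\mid N$ if $M$ is isomorphic to a direct summand of $N$, and $M|_H$ for the restriction of $M$ to a subgroup $H$.

Let $H\le X$. A $kX$-module $M$ is \emph{relatively $H$-projective} if $M\mid\operatorname{Ind}_H^X(M|_H)$, where $\operatorname{Ind}_H^X=kX\otimes_{kH}-$. A \emph{vertex} of an indecomposable module $M$ is a subgroup $Q\le X$ that is minimal such that $M$ is relatively $Q$-projective. Vertices are $\ell$-subgroups and are unique up to conjugacy. The vertex measures how far $M$ is from being projective: $Q=1$ if and only if $M$ is projective, while the vertices of the trivial module are the Sylow $\ell$-subgroups. A \emph{defect group} $D$ of a block $B$ of $kX$ measures the same for the block as a whole: it is an $\ell$-subgroup, unique up to conjugacy, and minimal such that every module in $B$ is relatively $D$-projective. So $|Q|\le|D|$ for every indecomposable module in $B$. Puig's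 question asks for an inequality in the opposite direction when the module is simple.

\begin{definition}
A set $\mathcal G$ of finite groups has \emph{property $(\mathrm P)$} with respect to $\ell$ (a positive answer to Puig's question) if there is a function $f:\mathbb N\to\mathbb N$ such that $|D|\le f(|Q|)$ for all $X\in\mathcal G$, all blocks $B$ of $kX$ with defect group $D$, and all simple modules in $B$ with vertex $Q$.
\end{definition}

Two theorems say that vertices of simple modules cannot be small in an arbitrary way. Call $Q\le D$ \emph{self-centralizing} in $D$ if $C_D(Q)\le Q$.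

\begin{itemize}
\item \emph{Kn\"orr's theorem.} If a simple module in $B$ has vertex $Q$, then $B$ has a defect group $D$ with $Q\le D$ and $C_D(Q)\le Q$.
\item \emph{Erdmann's theorem} \cite{Erdmann}. If a simple module has a cyclic vertex $Q$, then $Q$ is a defect group of its block.
\end{itemize}

Thus $Q=D$ if $D$ is abelian or $Q$ is cyclic. In general, Kn\"orr's condition bounds the normalizer: $N_D(Q)/C_D(Q)$ embeds in $\operatorname{Aut}(Q)$, so $|N_D(Q)|\le|Q|\,|\!\operatorname{Aut}(Q)|$. It does not bound $D$: every dihedral $2$-group of order at least $8$ contains a self-centralizing Klein four-group. For a given set of groups, however, the defect groups may be so special that the condition does suffice.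

\begin{definition}
The set $\mathcal G$ has \emph{property $(\mathrm P')$} with respect to $\ell$ if there is a function $f:\mathbb N\to\mathbb N$ such that $|D|\le f(|Q|)$ for all $X\in\mathcal G$, all blocks of $kX$ with defect group $D$, and all $Q\le D$ with $C_D(Q)\le Q$.
\end{definition}

By Kn\"orr's theorem, $(\mathrm P')$ implies $(\mathrm P)$.

Let $q$ be a prime power. We write $\mathrm{GU}_n(q)\le\mathrm{GL}_n(q^2)$ for the isometry group of a non-degenerate Hermitian form on $\mathbb F_{q^2}^n$; the groups $\mathrm{SL}_n(q)\le \mathrm{GL}_n(q)$ and $\mathrm{SU}_n(q)\le\mathrm{GU}_n(q)$ consist of the elements of determinant $1$; and $\mathrm{PGL}_n(q)$, $\mathrm{PSL}_n(q)$, $\mathrm{PGU}_n(q)$, $\mathrm{PSU}_n(q)$ are the quotients of $\mathrm{GL}_n(q)$, $\mathrm{SL}_n(q)$, $\mathrm{GU}_n(q)$, $\mathrm{SU}_n(q)$ by their centers. For each of these eight types $X$, the \emph{family} $\{X_n(q)\}$ consists of all $X_n(q)$ with $n\ge1$ and $\ell\nmid q$. For $\ell>2$ the following results are known.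
\begin{enumerate}
\item[(K1)] Property $(\mathrm P')$ holds for $\{\mathrm{GL}_n(q)\}$ and for $\{\mathrm{GU}_n(q)\}$.
\item[(K2)] Property $(\mathrm P')$ holds for the finite symplectic and orthogonal groups in odd defining characteristic, $\ell\nmid q$.
\item[(K3)] Property $(\mathrm P')$ fails for each of the six families $\{\mathrm{SL}_n(q)\}$, $\{\mathrm{PGL}_n(q)\}$, $\{\mathrm{PSL}_n(q)\}$, $\{\mathrm{SU}_n(q)\}$, $\{\mathrm{PGU}_n(q)\}$, $\{\mathrm{PSU}_n(q)\}$.
\end{enumerate}
The problem, taken from \cite{Thesis}, where it is stated to remain open, is this: \emph{for $\ell>2$, does each of the six families in} (K3) \emph{have property $(\mathrm P)$?}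

One may well guess that the answer is positive. The failure of $(\mathrm P')$ only says that some defect groups have small self-centralizing subgroups, not that these are vertices of simple modules; and a simple module of $\mathrm{PGL}_n(q)$ is a simple module of $\mathrm{GL}_n(q)$, where $(\mathrm P)$ holds. The weak point of the guess is the center. A vertex of a simple $k\mathrm{GL}_n(q)$-module contains the Sylow $\ell$-subgroup of the center, and the order of that subgroup, the $\ell$-part of $q-1$, is unbounded. A bound on $|D|$ in $\mathrm{GL}_n(q)$ may draw all its strength from this central subgroup, and then nothing survives in the quotient. This is what happens. For an integer $N\neq0$ let $N_\ell$ be the largest power of $\ell$ dividing $N$.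

\begin{theorem}\label{thm:main}
Let $\ell>2$.
\begin{enumerate}
\item[(1)] Let $a\ge1$, $\ell^a=(q-1)_\ell$ and $n=\ell$. Each of $\mathrm{PGL}_n(q)$, $\mathrm{PSL}_n(q)$ has a simple module with vertex of order at most $\ell^2$, and $\mathrm{SL}_n(q)$ has one with vertex of order at most $\ell^3$, lying in blocks with defect groups of order at least $\ell^{a(\ell-1)}$, $\ell^{a(\ell-1)-1}$, $\ell^{a(\ell-1)}$, respectively.
\item[(2)] Let $a\ge1$, $\ell^a=(q+1)_\ell$, $q>3$ and $n=2\ell$. The same holds for $\mathrm{PGU}_n(q)$, $\mathrm{PSU}_n(q)$, $\mathrm{SU}_n(q)$, respectively.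
\end{enumerate}
Consequently none of the six families $\{\mathrm{SL}_n(q)\}$, $\{\mathrm{PGL}_n(q)\}$, $\{\mathrm{PSL}_n(q)\}$, $\{\mathrm{SU}_n(q)\}$, $\{\mathrm{PGU}_n(q)\}$, $\{\mathrm{PSU}_n(q)\}$ has property $(\mathrm P)$ with respect to $\ell$.
\end{theorem}

This answers the question. Two supplements describe the failure more precisely. We say that $|D|$ is \emph{unbounded for the vertex order $m$} in a family if the orders $|D|$ are unbounded when one runs over all groups in the family and all their simple modules with a vertex of order $m$.

\begin{theorem}\label{thm:exact}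
Let $\ell>2$. If $a\ge2$, the simple modules constructed in the proof of Theorem~\ref{thm:main} have vertices isomorphic to $C_\ell\times C_\ell$ for $\mathrm{PGL}$, $\mathrm{PSL}$, $\mathrm{PGU}$, $\mathrm{PSU}$, and extraspecial of order $\ell^3$ and exponent $\ell$ for $\mathrm{SL}$, $\mathrm{SU}$. For the four projective families, $\ell^2$ is the smallest vertex order for which $|D|$ is unbounded (if $|Q|\le\ell$, then $|D|=|Q|$). For $\mathrm{SL}$ and $\mathrm{SU}$ the smallest such order is $\ell^3$.
\end{theorem}

\begin{theorem}\label{thm:converse}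
Let $\ell>2$, and let $\varepsilon=1$ for the linear and $\varepsilon=-1$ for the unitary families. Each of the six families, restricted to the pairs $(n,q)$ with $\ell\nmid\gcd(n,q-\varepsilon)$, has property $(\mathrm P')$, hence $(\mathrm P)$.
\end{theorem}

The proof of Theorem~\ref{thm:main} has three ingredients. A Sylow $\ell$-subgroup $R$ of $\mathrm{PGL}_\ell(q)$ has an abelian subgroup $A$ of index $\ell$, and a $kR$-module that is free over $A$ is relatively projective, summand by summand, to subgroups of order $\ell^2$ (Section~\ref{sec:lemma}). The reduction of a suitable cuspidal character of $\mathrm{GL}_\ell(q)$ is simple, trivial on the center and free over $A$ (Section~\ref{sec:cusp}). Finally, a principal series character of small $\ell$-part shows that the block is large, and Harish-Chandra induction from $\mathrm{GL}_\ell(q^2)$ carries everything to $\mathrm{GU}_{2\ell}(q)$ (Sections~\ref{sec:pair} and~\ref{sec:proofA}). Section~\ref{sec:model} shows the first two ingredients in $2\times2$ matrices. Theorem~\ref{thm:converse} is proved in Section~\ref{sec:proofC} and used in the proof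 of Theorem~\ref{thm:exact} in Section~\ref{sec:proofB}.

\section{Standard facts}\label{sec:facts}

\subsection*{Relative projectivity}
Let $X$ be a finite group and $H\le H_1\le X$.
\begin{enumerate}
\item[(R1)] $M$ is relatively $H$-projective if and only if $M\mid\operatorname{Ind}_H^XN$ for some $kH$-module $N$. Hence, by transitivity of induction, a relatively $H$-projective module is relatively $H_1$-projective, and if a $kH_1$-module $N_1$ is relatively $H$-projective, then so is every summand of $\operatorname{Ind}_{H_1}^XN_1$.
\item[(R2)] If $\ell\nmid|H_1:H|$, every $kH_1$-module is relatively $H$-projective. By (R1), a relatively $H_1$-projective $kX$-module is then relatively $H$-projective.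
\item[(R3)] (Mackey) For $F\le X$ and a $kH$-module $N$, $(\operatorname{Ind}_H^XN)|_F\cong\bigoplus_g\operatorname{Ind}_{F\cap{}^gH}^F({}^gN)$, where $g$ runs over representatives of $F\backslash X/H$, ${}^gH=gHg^{-1}$ and ${}^gN=g\otimes N$.
\item[(R4)] An indecomposable module is relatively $H$-projective if and only if $H$ contains one of its vertices.
\item[(R5)] Let $N\trianglelefteq X$ act trivially on $M$ and let $N\le H$. Then $M$ is relatively $H$-projective as a $kX$-module if and only if it is relatively $H/N$-projective as a $k[X/N]$-module, because $\operatorname{Ind}_H^X(M|_H)$ is the inflation of $\operatorname{Ind}_{H/N}^{X/N}(M|_{H/N})$.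
\item[(R6)] Projective $kX$-modules are injective and restrict to projective modules. Over a local algebra, such as the group algebra of an $\ell$-group, projective modules are free. So if $0\to K\to M'\to M\to0$ is exact and $M',M$ are free over a local algebra, then the sequence splits and $K$ is free.
\end{enumerate}
By the Krull--Schmidt theorem, an indecomposable summand of $M_1\oplus\dots\oplus M_s$ is a summand of some $M_i$.

\subsection*{Blocks and reduction modulo $\ell$}
Let $\mathcal O$ be a complete discrete valuation ring of characteristic $0$ with maximal ideal $\pi\mathcal O$ and residue field $k$, containing the $|X|$-th roots of unity for the groups $X$ at hand. Ordinary characters are taken over the fraction field of $\mathcal O$. A \emph{reduction} of a character $\chi$ is a module $\mathcal L/\pi \mathcal L$ for an $\mathcal OX$-lattice $\mathcal L$ affording $\chi$. Roots of unity of $\ell$-power order reduce to $1$, and roots of unity of order prime to $\ell$ keep their order.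
\begin{enumerate}
\item[(B1)] The Brauer character of a reduction of $\chi$ is the restriction of $\chi$ to the $\ell'$-elements. The Brauer characters of the simple modules are linearly independent, so the Brauer character of a module determines its composition factors. If $\chi$ is irreducible, these composition factors lie in the block of $\chi$.
\item[(B2)] If the irreducible character $\chi$ lies in a block with defect group $D$, then $|X:D|_\ell$ divides $\chi(1)$; that is, $|D|\ge|X|_\ell/\chi(1)_\ell$. If $\chi(1)_\ell=|X|_\ell$, every reduction of $\chi$ is simple and projective.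
\item[(B3)] A normal $\ell$-subgroup of $X$ acts trivially on every simple module and lies in every defect group of every block.
\item[(B4)] (\cite[Ch.~5, \S8]{NT}) Let $N\le Z(X)$ be an $\ell$-group or an $\ell'$-group, and let $\bar b$ be a block of $X/N$. The inflations of the simple modules in $\bar b$ lie in one block $b$ of $X$, and the defect groups of $\bar b$ are the images $DN/N$ of the defect groups $D$ of $b$. If $N$ is an $\ell$-group, $D$ is the preimage of $DN/N$ by (B3); if $N$ is an $\ell'$-group, $D\cong DN/N$.
\item[(B5)] (\cite{Knorr}; \cite[Thm.~15.1]{Alperin}) Let $N\trianglelefteq X$ and let $b$ be a block of $N$ with defect group $D$. A block of $X$ \emph{covers} $b$ if the product of the two block idempotents is nonzero; such a block exists, and it has a defect group $\hat D$ such that $\hat D\cap N$ is conjugate to $D$.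
\item[(B6)] (Clifford) Let $N\trianglelefteq X$. A simple $kX$-module restricts to a semisimple $kN$-module whose simple submodules are conjugate under $X$. If $\chi$ is an irreducible character of $X$ and $\chi_1$ an irreducible constituent of $\chi|_N$, then $\chi_1(1)$ divides $\chi(1)$.
\end{enumerate}

\subsection*{The groups}
We treat both types at once. Let $\varepsilon=1$, $\mathbb F=\mathbb F_q$, $G=\mathrm{GL}_n(q)$, $H=\mathrm{SL}_n(q)$, or $\varepsilon=-1$, $\mathbb F=\mathbb F_{q^2}$, $G=\mathrm{GU}_n(q)$, $H=\mathrm{SU}_n(q)$; we also write $\mathrm{GL}^{+}=\mathrm{GL}$ and $\mathrm{GL}^{-}=\mathrm{GU}$. Then $|G|=q^{n(n-1)/2}\prod_{j=1}^n(q^j-\varepsilon^j)$. The center $Z=Z(G)$ is the group of scalars $\{x\in\mathbb F^*:x^{q-\varepsilon}=1\}$, cyclic of order $q-\varepsilon$, and $\det$ maps $G$ onto this group with kernel $H$. Further $Z(H)=Z\cap H$ has order $\gcd(n,q-\varepsilon)$. Put $\overline G=G/Z$ and $\overline H=HZ/Z\cong H/Z(H)$. Since $\det(Z)$ consists of the $n$-th powers, $\overline H\trianglelefteq\overline G$ has index $\gcd(n,q-\varepsilon)$. For an abelian group $Y$ let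 $Y_\ell$ be its Sylow $\ell$-subgroup. If $\ell$ is odd and $x\ne\pm1$ is an integer with $x\equiv1\pmod\ell$, then
\begin{equation}\label{eq:lte}
(x^j-1)_\ell=(x-1)_\ell\cdot j_\ell\qquad(j\ge1).
\end{equation}

\section{A model: $\mathrm{PGL}_2(q)$ in characteristic two}\label{sec:model}

The theorems concern odd primes, but the construction has $n=\ell$, and it is most transparent for $n=\ell=2$. In this section only, let $\ell=2$, $q\equiv1\pmod4$ and $2^a=(q-1)_2$. Let $X=\mathrm{PGL}_2(q)$ act on $\Omega=\mathbb F_q\cup\{\infty\}$ by fractional linear maps, and let $[x]$, $x\in\Omega$, be the basis of the permutation module $k\Omega$. Since $|\Omega|$ is even, the sum of all basis vectors has coefficient sum $0$. Let $S$ be the quotient of the submodule of vectors with coefficient sum $0$ by the line spanned by $\sum_x[x]$. Then $\dim S=q-1$, and $k\Omega$ has a filtration with factors $k,S,k$.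

\emph{$S$ is simple and free over the torus.} Let $U=\{x\mapsto x+b\}$ and $T=\{x\mapsto tx\}\cong\mathbb F_q^*$. The group $U$ has odd order and acts regularly on $\Omega\setminus\{\infty\}$, so $k\Omega|_U$ contains the trivial character twice and each nontrivial character once. Hence $S$ is the direct sum of $q-1$ lines on which $U$ acts by its $q-1$ nontrivial characters, and $T$ permutes these lines regularly. A nonzero submodule contains one of the lines, hence all of them; so $S$ is simple. Also $S|_T\cong kT$.

\emph{The block is large.} As $X$ is $2$-transitive on $\Omega$, the permutation character is $1+\chi$ with $\chi$ irreducible of odd degree $q$, and $S$ is a composition factor of the reduction of $\chi$. By (B1) and (B2), $S$ lies in a block with $|D|=|X|_2=2^{a+1}$.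

\emph{The vertex is small.} Let $A=T_2$, cyclic of order $2^a$, and $y:x\mapsto1/x$. Then $R=A\langle y\rangle$ is dihedral of order $2^{a+1}$, a Sylow $2$-subgroup, and each element of $R\setminus A$ centralizes in $A$ only $1$ and $z:x\mapsto-x$. Lemma~\ref{lem:key} below applies to $R$, $A$ and $S|_R$, and together with (R2) it shows that a vertex of $S$ has order at most $4$, whatever $a$ is.

We verify the last step by hand for $q=5$. Here $A=\langle g\rangle$ with $g:x\mapsto 2x$, $g^2=z$, $|R|=8$, and $E=\langle y,z\rangle$ is a normal four-group. A basis of $S$ is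
\[
e_1=[0]+[\infty],\quad e_2=[1]+[4],\quad v_1=[0]+[1],\quad v_2=[0]+[2],
\]
and $[2]+[3]=e_1+e_2$ in $S$. The element $y$ swaps $0,\infty$ and $2,3$; the element $z$ swaps $1,4$ and $2,3$. So $E$ fixes $e_1,e_2$, and
\[
(y-1)v_1=e_1,\quad(z-1)v_1=e_2,\quad(y-1)v_2=e_2,\quad(z-1)v_2=e_1+e_2 .
\]
Consider the operators $\eta_\lambda=(y-1)+\lambda(z-1)$, $\lambda\in k$. They satisfy $\eta_\lambda^2=0$, so $S$ is free over $k[\eta_\lambda]$ exactly when $\eta_\lambda$ has rank $2$. Now $\eta_\lambda v_1=e_1+\lambda e_2$ and $\eta_\lambda v_2=\lambda e_1+(1+\lambda)e_2$, and the determinant of the coefficients is $1+\lambda+\lambda^2$. The rank drops exactly at the two primitive cube roots of unity $\omega$ and $\omega^2=\omega+1$. That these form a coset of $\mathbb F_2$ is no accident: $g^{-1}yg=yz$, so conjugation by $g$ turns $\eta_\lambda$ into $\eta_{\lambda+1}+(y-1)(z-1)$.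

For $\lambda\in\{\omega,\omega^2\}$ the vector $n_\lambda=\lambda v_1+v_2$ is killed by $\eta_\lambda$, and $N_\lambda=\langle n_\lambda,\ e_1+(1+\lambda)e_2\rangle$ is a $kE$-submodule, the second vector being $(z-1)n_\lambda$. So $S|_E=N_\omega\oplus N_{\omega^2}$ splits according to the two bad points. From $gv_1=v_2$, $gv_2=v_1+e_2$, $ge_1=e_1$, $ge_2=e_1+e_2$ we get
\[
gN_\omega=\langle\,\omega n_{\omega^2}+e_2,\ e_1+\omega e_2\,\rangle .
\]
Hence $S=N_\omega\oplus gN_\omega$, and since $R=E\cup gE$ this means $S|_R\cong\operatorname{Ind}_E^RN_\omega$.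

The mechanism is now visible. Freeness over $z$ makes the set of bad points finite; the normalizer of $E$ permutes the bad points without fixed points; the part of the module that belongs to a set of orbit representatives induces back to the whole. One difficulty is visible too: $gN_\omega\ne N_{\omega^2}$, so the splitting by bad points is not canonical and cannot simply be transported by $R$. In general, moreover, $E$ is not normal and there are several classes of such subgroups. The remedy is to ask only for an isomorphism up to projective summands, which can be tested one point at a time.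

\section{Modules that are free over an abelian subgroup of index $\ell$}\label{sec:lemma}

In this section $\ell$ is any prime. Let $E=\langle y\rangle\times\langle z\rangle\cong C_\ell\times C_\ell$ and $J=\operatorname{rad}kE$. Then $kE$ is the truncated polynomial ring in $y-1$ and $z-1$ with relations $(y-1)^\ell=(z-1)^\ell=0$. For $(\alpha,\beta)\in k^2\setminus\{0\}$ put
\[
u_{\alpha,\beta}=1+\alpha(y-1)+\beta(z-1).
\]
This is a unit of order $\ell$; the subalgebra $k\langle u_{\alpha,\beta}\rangle\cong k[x]/(x^\ell)$ is local and depends only on the point $(\alpha:\beta)\in\mathbb P^1(k)$. A linear change of variables shows that $kE$ is free over it. For a $kE$-module $N$ let $V_E(N)$, the \emph{support} of $N$, be the set of points $(\alpha:\beta)$ such that $N$ is not free over $k\langle u_{\alpha,\beta}\rangle$. It is closed in $\mathbb P^1(k)$. Indeed, the Jordan blocks of $u_{\alpha,\beta}-1$ on $N$ have size at most $\ell$, so its rank is at most $\frac{\ell-1}\ell\dim N$, with equality exactly when $N$ is free; and the failure of equality is the vanishing of minors that are homogeneous in $\alpha,\beta$.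 We use three theorems.
\begin{enumerate}
\item[(F1)] (Chouinard \cite{Chouinard}) For an $\ell$-group $R$, a $kR$-module is projective if and only if its restrictions to all elementary abelian subgroups are projective.
\item[(F2)] (Dade's lemma) $N$ is projective if and only if $V_E(N)=\varnothing$. Moreover (Carlson \cite{Carlson83}), for $x\in J\setminus J^2$, freeness of $N$ over $k\langle 1+x\rangle$ depends only on $x+J^2$.
\item[(F3)] (Carlson \cite{Carlson84}, with Avrunin--Scott \cite{AS}) If $V_E(N)$ is the disjoint union of closed sets $V_1,V_2$, then $N=N_1\oplus N_2$ with $V_E(N_i)=V_i$.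
\end{enumerate}

\begin{lemma}\label{lem:key}
Let $R$ be an $\ell$-group with $|R|>\ell^2$, and let $A$ be an abelian normal subgroup of index $\ell$ such that $|C_A(y)|=\ell$ for all $y\in R\setminus A$. Put $Z_0=A\cap Z(R)$; then $|Z_0|=\ell$. Let $M$ be a $kR$-module whose restriction to $A$ is free. Then every indecomposable summand of $M$ is projective or relatively $E$-projective for some $E=\langle y\rangle\times Z_0$ with $y\in R\setminus A$ and $y^\ell=1$; in particular $E\cong C_\ell\times C_\ell$.
\end{lemma}

\begin{proof}
\emph{Step 1: the subgroups on which projectivity is tested.} For $y\in R\setminus A$ we have $R=A\langle y\rangle$, and $A$ is abelian, so $C_A(y)=A\cap Z(R)=Z_0$. Write $Z_0=\langle z\rangle$, and let $\mathcal E$ be the set of subgroups $\langle y\rangle\times Z_0$ with $y\in R\setminus A$, $y^\ell=1$. An elementary abelian subgroup $F\not\le A$ contains some $y\notin A$, and $F=\langle y\rangle(F\cap A)$ with $F\cap A\le C_A(y)=Z_0$; so $F$ lies in a member of $\mathcal E$. By (F1), a $kR$-module is projective if and only if its restrictions to $A$ and to all $E\in\mathcal E$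 are projective.

\emph{Step 2: the action of the normalizer on supports.} Let $E=\langle y\rangle\times Z_0\in\mathcal E$. Then $E\cap A=Z_0$ and $C_R(y)=\langle y\rangle C_A(y)=E$. For $g\in N_R(E)$ the element $g^{-1}yg$ lies in $E$ and, since $R/A$ is abelian, in $yA$; so $g^{-1}yg=yz^{j(g)}$ with $j(g)\in\mathbb F_\ell$. As $z$ is central, $j$ is a homomorphism $N_R(E)\to\mathbb F_\ell$, and its kernel is $N_R(E)\cap C_R(y)=E$. Since $|R|>\ell^2$, $E$ is a proper subgroup of the $\ell$-group $R$, so $N_R(E)>E$ and $j:N_R(E)/E\to\mathbb F_\ell$ is bijective.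

Let $N$ be a $kE$-submodule of $M$ and $g\in N_R(E)$. Then $gN$ is a $kE$-submodule, and the bijection $x\mapsto gx$ turns the action of $g^{-1}ug$ on $N$ into the action of $u\in kE$ on $gN$. Modulo $J^2$ we have $yz^j-1\equiv(y-1)+j(z-1)$, so $g^{-1}u_{1,\lambda}\,g\equiv u_{1,\lambda+j(g)}$. By (F2),
\begin{equation}\label{eq:shift}
(1:\lambda)\in V_E(gN)\iff(1:\lambda+j(g))\in V_E(N).
\end{equation}

\emph{Step 3: the comparison map.} Since $M$ is free over $\langle z\rangle\le A$ and $u_{0,1}=z$, the point $(0:1)$ is not in $V_E(M)$. A proper closed subset of $\mathbb P^1(k)$ is finite, so $V_E(M)=\{(1:\lambda):\lambda\in\Lambda\}$ with $\Lambda=\Lambda_E\subset k$ finite. By \eqref{eq:shift} for $N=M$, $\Lambda$ is a union of cosets of $\mathbb F_\ell$. Let $\Lambda^0\subseteq\Lambda$ be a set of representatives of these cosets. By (F3), $M|_E=N_E\oplus N_E'$, where $N_E$ has support $\{(1:\lambda):\lambda\in\Lambda^0\}$ and $N'_E$ has support $\{(1:\lambda):\lambda\in\Lambda\setminus\Lambda^0\}$. Both summands are free over $Z_0$.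

Let $E$ run over representatives of the $R$-conjugacy classes in $\mathcal E$. Put $X=\bigoplus_E\operatorname{Ind}_E^RN_E$ and define $f:X\to M$ by $g\otimes x\mapsto gx$. This map need be neither injective nor surjective. To repair surjectivity, choose a surjection $p:\Pi\to M$ with $\Pi$ projective, and let $K$ be the kernel of $(f,p):X\oplus\Pi\to M$. We claim that $K$ is projective. Granting this, $K$ is injective by (R6), so $X\oplus\Pi\cong K\oplus M$, and by Krull--Schmidt each indecomposable summand of $M$ is a summand of $\Pi$ or of some $\operatorname{Ind}_E^RN_E$; by (R1) this is the lemma. By Step 1 it remains to show that $K$ is projective over $A$ and over each $E\in\mathcal E$.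

\emph{Step 4: $K$ is free over $A$.} Since $R=AE$ and $A\cap E=Z_0$, (R3) gives $(\operatorname{Ind}_E^RN_E)|_A\cong\operatorname{Ind}_{Z_0}^A(N_E|_{Z_0})$, which is free. So $X$, $\Pi$ and $M$ are free over $A$, and so is $K$ by (R6).

\emph{Step 5: $K$ is projective over each $E\in\mathcal E$.} Projectivity over $E$ and over a conjugate of $E$ are equivalent, so let $E$ be one of the representatives. For a representative $E_1$, (R3) writes $(\operatorname{Ind}_{E_1}^RN_{E_1})|_E$ as a sum of modules $\operatorname{Ind}_{E\cap{}^gE_1}^E({}^gN_{E_1})$. If ${}^gE_1\ne E$, then $E\cap{}^gE_1$ contains the central subgroup $Z_0$ and has order less than $\ell^2$, so it equals $Z_0$; as ${}^gN_{E_1}$ is free over $Z_0$, this summand is projective. If ${}^gE_1=E$, then $E_1=E$ and $g\in N_R(E)$. Thus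
\[
X|_E=\bigoplus_{g\in N_R(E)/E}(g\otimes N_E)\ \oplus\ (\text{projective}),
\]
where $f$ maps $g\otimes N_E$ isomorphically onto $gN_E$, and $M|_E=gN_E\oplus gN'_E$ for each $g$. We show that no point lies in $V_E(K)$. The point $(0:1)$ does not, by Step 4. Let $\lambda\in k$ and $u=u_{1,\lambda}$.

Suppose $\lambda\notin\Lambda$. Then $\lambda+j(g)\notin\Lambda$ for all $g$, so each $g\otimes N_E\cong gN_E$ is free over $k\langle u\rangle$ by \eqref{eq:shift}. Hence $X$, $\Pi$ and $M$ are free over $k\langle u\rangle$, and so is $K$.

Suppose $\lambda\in\Lambda$. Since $j$ is bijective, there is exactly one $g\in N_R(E)/E$ with $\lambda+j(g)\in\Lambda^0$. By \eqref{eq:shift}, the modules $g'\otimes N_E$ with $g'\ne g$ and the module $gN'_E$ are free over $k\langle u\rangle$. So the non-free parts of $X\oplus\Pi$ and of $M$ are confined to $g\otimes N_E$ and $gN_E$, and $f$ matches them. Precisely, consider the induced surjection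
\[
(X\oplus\Pi)/(g\otimes N_E)\longrightarrow M/gN_E\cong gN_E' .
\]
The module $K$ meets $g\otimes N_E$ trivially, so it embeds in the kernel of this map, and the kernel has dimension $\dim(X\oplus\Pi)-\dim M=\dim K$. So $K$ is isomorphic to this kernel as a $kE$-module. Source and target are free over $k\langle u\rangle$, hence so is $K$.

Thus $V_E(K)=\varnothing$, and $K|_E$ is projective by Dade's lemma.
\end{proof}

\begin{remark}
The condition $|C_A(y)|=\ell$ is used twice: it makes the test subgroups $E$ have rank $2$, so that supports are subsets of a line and proper supports are finite, and it gives $C_R(E)=E$, so that $N_R(E)/E$ moves every point $(1:\lambda)$. Freeness over $A$ cannot be dropped, since the trivial module has vertex $R$.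
\end{remark}

\section{A cuspidal simple module of $\mathrm{GL}_\ell(r)$}\label{sec:cusp}

From now on $\ell>2$. Let $r$ be a prime power with $(r-1)_\ell=\ell^a$, $a\ge1$, and let $L=\mathrm{GL}_\ell(r)$; later $r=q$ or $r=q^2$. By \eqref{eq:lte}, $(r^i-1)_\ell=\ell^a$ for $1\le i<\ell$ and $(r^\ell-1)_\ell=\ell^{a+1}$, so $|L|_\ell=\ell^{a\ell+1}$.

We look for a simple module of $L/Z(L)$ that is free over the image of the diagonal $\ell$-elements. In Section~\ref{sec:model} freeness came from the affine group $UT$. Its analogue is the group $P_n$ below, and the characters of $\mathrm{GL}_n(r)$ that restrict irreducibly to it in the required way are the cuspidal ones. A character of $\mathrm{GL}_n(r)$ is \emph{cuspidal} if the unipotent radical of no proper parabolic subgroup has a nonzero fixed vector on a module affording it. The parabolic subgroups are the stabilizers of flags; the unipotent radical consists of the elements that act trivially on the subquotients of the flag.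

\subsection*{Restriction to the group $P_n$}
Let $P_n\le\mathrm{GL}_n(r)$ be the group of matrices with last row $(0,\dots,0,1)$, let $U_{(n)}\le P_n$ be the upper unitriangular group, fix a nontrivial character $\psi_0$ of $(\mathbb F_r,+)$, and put $\psi(u)=\psi_0(\sum_iu_{i,i+1})$ for $u\in U_{(n)}$. For $m\le n$ we view $\mathrm{GL}_m(r)$, and with it $P_m$ and $U_{(m)}$, in the upper left corner of $\mathrm{GL}_n(r)$. Let $V_m\le P_m$ be the group of matrices in $U_{(m)}$ that differ from $1$ only in column $m$. Then $V_m\cong\mathbb F_r^{m-1}$ and $P_m=V_m\rtimes\mathrm{GL}_{m-1}(r)$. The characters of $V_m$ are the maps $v\mapsto\psi_0(\xi v)$ for row vectors $\xi$, and conjugation by $g\in\mathrm{GL}_{m-1}(r)$ sends $v$ to $gv$. Hence $\mathrm{GL}_{m-1}(r)$ permutes the nontrivial characters of $V_m$ transitively, and the stabilizer of $\psi|_{V_m}$, which belongs to $\xi=(0,\dots,0,1)$, is $P_{m-1}$.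

\begin{lemma}[Gelfand]\label{lem:gelfand}
The character $\operatorname{Ind}_{U_{(n)}}^{P_n}\psi$ is irreducible of degree $\prod_{i=1}^{n-1}(r^i-1)$, and it is a constituent of $\chi|_{P_n}$ for every nonzero cuspidal character $\chi$ of $\mathrm{GL}_n(r)$.
\end{lemma}

\begin{proof}
The degree is $|P_n:U_{(n)}|=r^{n-1}|\mathrm{GL}_{n-1}(r)|/r^{n(n-1)/2}=\prod_{i<n}(r^i-1)$. Irreducibility follows by induction on $n$, the case $n=1$ being trivial. By Clifford theory, if $\varphi$ is a linear character of an abelian group $V$ with stabilizer $\Gamma_\varphi$ in a group $\Gamma$ acting on $V$, and $\tau$ is an irreducible character of $\Gamma_\varphi$, then $\operatorname{Ind}_{V\Gamma_\varphi}^{V\rtimes\Gamma}(\varphi\otimes\tau)$ is irreducible. Take $V=V_n$, $\varphi=\psi|_{V_n}$, $\Gamma_\varphi=P_{n-1}$ and $\tau=\operatorname{Ind}_{U_{(n-1)}}^{P_{n-1}}\psi$. Since $U_{(n)}=V_nU_{(n-1)}$, we have $\varphi\otimes\tau=\operatorname{Ind}_{U_{(n)}}^{V_nP_{n-1}}\psi$, and transitivity of induction finishes the step.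

By Frobenius reciprocity it remains to show that $\chi|_{U_{(n)}}$ contains $\psi$. We build up $U_{(n)}$ column by column from the right. For $0\le j\le n-1$ let $U_j$ be the group of matrices in $U_{(n)}$ that differ from $1$ only in the last $j$ columns, so $U_0=1$, $U_{j+1}=V_{n-j}U_j$ and $U_{n-1}=U_{(n)}$. On $U_j$ we have $\psi(u)=\psi_0(\sum_{i\ge n-j}u_{i,i+1})$. Let $Y_j$ be the space of vectors $v$ in a module affording $\chi$ with $uv=\psi(u)v$ for all $u\in U_j$. Then $Y_0\neq0$. Suppose $Y_j\ne0$ with $j<n-1$. Conjugation by $g\in P_{n-j}$ multiplies the upper right $(n-j)\times j$ block of $u\in U_j$ by $g$ on the left and does not change the lower right block. The last row of $g$ is $(0,\dots,0,1)$, so the last row of the upper right block is unchanged, and $\psi|_{U_j}$ is fixed. Hence $P_{n-j}$ acts on $Y_j$.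

The unipotent radical of the standard parabolic subgroup of type $(n-j-1,j+1)$, which is proper, consists of the matrices that differ from $1$ only in rows $\le n-j-1$ and columns $\ge n-j$. It is generated by $V_{n-j}$ and the elements of $U_j$ that differ from $1$ only in rows $\le n-j-1$, and $\psi$ is trivial on the latter. So a nonzero vector of $Y_j$ fixed by $V_{n-j}$ would be fixed by this radical, contrary to cuspidality. Therefore some nontrivial character of $V_{n-j}$ occurs in $Y_j$, and since $\mathrm{GL}_{n-j-1}(r)\le P_{n-j}$ is transitive on these characters, $\psi|_{V_{n-j}}$ occurs. This means $Y_{j+1}\ne0$. Hence $Y_{n-1}\neq0$.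
\end{proof}

\subsection*{The module $S_0$}
Let $T_c\cong\mathbb F_{r^\ell}^*$ be a Coxeter torus of $L$, that is, the multiplicative group of $\mathbb F_{r^\ell}$ acting on $\mathbb F_{r^\ell}\cong\mathbb F_r^\ell$. For a character $\theta$ of $T_c$ let $R_{T_c}^L(\theta)$ be the Deligne--Lusztig virtual character. We use the following facts; $B_L$ denotes a Borel subgroup of $L$.
\begin{enumerate}
\item[(D1)] (\cite{DL}) If $\theta$ is in general position, that is, $\theta^{r^i}\ne\theta$ for $0<i<\ell$, then $\pm R_{T_c}^L(\theta)$ is an irreducible cuspidal character of degree $\prod_{i=1}^{\ell-1}(r^i-1)$, on which $Z(L)=\mathbb F_r^*$ acts through $\theta|_{\mathbb F_r^*}$.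
\item[(D2)] (Deligne--Lusztig character formula) If $x=su$ is the Jordan decomposition of $x\in L$, then $R_{T_c}^L(\theta)(x)$ is a linear combination of the values $\theta(g^{-1}sg)$ with $g\in L$, $g^{-1}sg\in T_c$, with coefficients that do not depend on $\theta$.
\item[(D3)] $R_{T_c}^L(1)$ is a $\mathbb Z$-linear combination of unipotent characters, and the unipotent characters of a general linear group are the constituents of $\operatorname{Ind}_{B_L}^L1$.
\end{enumerate}
We want $\theta$ to have $\ell$-power order, so that it becomes trivial modulo $\pi$, and to be in general position. Both hold if $\theta$ has order $\ell^{a+1}$: such $\theta$ exists because $|T_c|_\ell=\ell^{a+1}$, and $\theta^{r^i-1}\ne1$ for $0<i<\ell$ because $(r^i-1)_\ell=\ell^a$. This jump of the $\ell$-part is where $n=\ell$ is used; in $\mathrm{GL}_n(r)$ with $1<n<\ell$, every character of $\ell$-power order of $\mathbb F_{r^n}^*$ satisfies $\theta^r=\theta$. Fix $\theta$ of order $\ell^{a+1}$, let $\chi=\pm R_{T_c}^L(\theta)$ be the irreducible character of (D1), and let $S_0$ be a reduction of $\chi$.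

\begin{proposition}\label{prop:S0}
\begin{enumerate}
\item[(a)] $S_0|_{P_\ell}$ is simple and projective; in particular $S_0$ is simple.
\item[(b)] $Z(L)$ acts trivially on $S_0$.
\item[(c)] $S_0^V=0$ for the unipotent radical $V$ of every proper parabolic subgroup of $L$.
\item[(d)] $S_0$ is a composition factor of the permutation module $k[L/B_L]$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:gelfand} and equality of degrees, $\chi|_{P_\ell}=\operatorname{Ind}_{U_{(\ell)}}^{P_\ell}\psi$ is irreducible. Its degree $|P_\ell:U_{(\ell)}|$ has $\ell$-part $|P_\ell|_\ell$, since $U_{(\ell)}$ is an $\ell'$-group. Apply (B2).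

(b) $Z(L)$ acts on the lattice by roots of unity of $\ell$-power order.

(c) As $V$ is an $\ell'$-group, the idempotent $e=|V|^{-1}\sum_{v\in V}v$ lies in $\mathcal OV$. It annihilates the lattice by cuspidality, so $S_0^V=eS_0=0$.

(d) If $x=su$ is an $\ell'$-element, then so is $s$, a power of $x$; and the $\ell'$-elements of $T_c$ lie in $\ker\theta$. By (D2), $\chi$ agrees with $\pm R_{T_c}^L(1)$ on $\ell'$-elements. By (D3) and (B1), the Brauer character of $S_0$ is a $\mathbb Z$-linear combination of Brauer characters of composition factors of $k[L/B_L]$. Since $S_0$ is simple, linear independence shows that it is one of these factors.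
\end{proof}

\subsection*{The Sylow subgroup and the vertex}
Let $T_\ell\cong(C_{\ell^a})^\ell$ be the group of diagonal $\ell$-elements of $L$, let $w$ be the permutation matrix with $we_i=e_{i+1}$ (indices modulo $\ell$), let $\zeta\in\mathbb F_r^*$ have order $\ell$, and put $d=\operatorname{diag}(1,\zeta,\dots,\zeta^{\ell-1})$. Bars denote images in $\overline L=L/Z(L)$.

\begin{proposition}\label{prop:vertex}
There is an element $y=tw^i$ with $t\in T_\ell$ and $\ell\nmid i$ such that the $\ell$-group $Q=\langle y,d\rangle Z(L)_\ell$ has the following properties.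
\begin{enumerate}
\item[(a)] $|Q|=\ell^{a+2}$, and $E=\overline Q=\langle\bar y\rangle\times\langle\bar d\rangle\cong Q/Z(L)_\ell$ is elementary abelian of order $\ell^2$.
\item[(b)] $S_0$ is relatively $E$-projective as a $k\overline L$-module and relatively $Q$-projective as a $kL$-module.
\item[(c)] $Q$ is nonabelian, and $h^\ell=\det(h)\cdot1$ for all $h\in Q$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $A$ and $R$ be the images of $T_\ell$ and $T_\ell\langle w\rangle$ in $\overline L$. Both groups meet $Z(L)$ in $Z(L)_\ell$, of order $\ell^a$. So $|A|=\ell^{a(\ell-1)}$ and $|R|=\ell^{a(\ell-1)+1}=|\overline L|_\ell\ge\ell^3$. Thus $R$ is a Sylow $\ell$-subgroup of $\overline L$, and $A$ is an abelian normal subgroup of index $\ell$.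

For $t=\operatorname{diag}(t_1,\dots,t_\ell)$ the $(i+1)$-st diagonal entry of $wtw^{-1}$ is $t_i$. So $\bar t$ commutes with $\bar w$ if and only if there is a scalar $c$ with $t_i=ct_{i+1}$ for all $i$ modulo $\ell$. Going once around the cycle gives $c^\ell=1$, and then $t$ is a scalar multiple of a power of $d$. Conversely $wdw^{-1}=\zeta^{-1}d$. Hence $C_A(\bar w)=\langle\bar d\rangle$ has order $\ell$. An element of $R\setminus A$ has the form $\bar t\bar w^i$ with $\ell\nmid i$, and its centralizer in $A$ is $C_A(\bar w^i)=C_A(\bar w)=\langle\bar d\rangle$. So $R$ and $A$ satisfy the hypotheses of Lemma~\ref{lem:key}, with $Z_0=\langle\bar d\rangle$.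

By Proposition~\ref{prop:S0}(a),(b), $S_0$ is a simple $k\overline L$-module. We have $T_\ell=Z(L)_\ell\times T^0$, where $T^0$ consists of the $t\in T_\ell$ with last diagonal entry $1$. Since $T^0\le P_\ell$, $S_0$ is free over $T^0$ by Proposition~\ref{prop:S0}(a); and $T^0$ maps isomorphically onto $A$. So $S_0|_A$ is free. By (R2) and Krull--Schmidt, $S_0\mid\operatorname{Ind}_R^{\overline L}M_1$ for an indecomposable summand $M_1$ of $S_0|_R$. By Lemma~\ref{lem:key}, $M_1$ is relatively $E$-projective for some $E=\langle\bar y\rangle\times\langle\bar d\rangle$ of order $\ell^2$ with $\bar y\in R\setminus A$; if $M_1$ is projective, take $\bar y=\bar w$. By (R1), $S_0$ is relatively $E$-projective. Lift $\bar y$ to $y=tw^i\in T_\ell\langle w\rangle$. Then $Q\le T_\ell\langle w\rangle$ is an $\ell$-group with $Q\cap Z(L)=Z(L)_\ell$ and image $E$, which gives (a). By (R5), $S_0$ is relatively $QZ(L)$-projective over $L$, and $|QZ(L):Q|$ is prime to $\ell$, so (R2) gives (b).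

For (c), $ydy^{-1}=\zeta^{-i}d\ne d$. Let $h\in Q$. If $h\notin T_\ell$, write $h=sw^m$ with $s\in T_\ell$, $\ell\nmid m$. Then $h^\ell=\prod_{j=0}^{\ell-1}w^{mj}sw^{-mj}$, and each diagonal entry of this product is the product of all diagonal entries of $s$; so $h^\ell=\det(s)\cdot 1$, and $\det(w)=1$ because a cycle of odd length is even. If $h\in T_\ell$, then $\bar h\in E\cap A=\langle\bar d\rangle$, so $h=xd^j$ with a scalar $x$; now $h^\ell=x^\ell\cdot1$ and $\det(h)=x^\ell$, because $\det(d)=\zeta^{\ell(\ell-1)/2}=1$.
\end{proof}

\begin{remark}
The group $E$ is self-centralizing of order $\ell^2$ in the defect group $R$ of the principal block of $\mathrm{PGL}_\ell(r)$, which exhibits the failure of $(\mathrm P')$ there. In $\mathrm{GL}_\ell(r)$ the corresponding group is $Q$, whose order $\ell^{a+2}$ grows with $a$, so there is no conflict with (K1).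
\end{remark}

\section{A simple module and a character for $\mathrm{GL}_\ell(q)$ and $\mathrm{GU}_{2\ell}(q)$}\label{sec:pair}

To bound the defect from below we use (B2), so we need an irreducible character in the block of the simple module that is trivial on $Z$ and has degree of small $\ell$-part. The character $\chi$ is unsuitable on both counts: $\theta$ is nontrivial on $Z(L)_\ell$, and $\chi(1)_\ell=\ell^{a(\ell-1)}$. Proposition~\ref{prop:S0}(d) points to a substitute: an irreducible character induced from a linear character of a Borel subgroup whose reduction is the permutation module. The next proposition collects all that the proofs of Theorems~\ref{thm:main} and~\ref{thm:exact} need.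

\begin{proposition}\label{prop:pair}
Let $G=\mathrm{GL}_\ell(q)$ and $r=q$, or $G=\mathrm{GU}_{2\ell}(q)$ with $q>3$ and $r=q^2$. Let $\ell^a=(q-\varepsilon)_\ell$ with $a\ge1$. Then $(r-1)_\ell=\ell^a$, and there are a subgroup $L\cong\mathrm{GL}_\ell(r)$ of $G$, a simple $kG$-module $S$ and an irreducible character $\Upsilon$ of $G$ such that, with $Q\le L$ as in Proposition~\ref{prop:vertex}:
\begin{enumerate}
\item[(a)] $Z$ acts trivially on $S$ and lies in the kernel of $\Upsilon$;
\item[(b)] $Z(L)_\ell=Z_\ell$, and $S$ is relatively $Q$-projective;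
\item[(c)] $S$ is a composition factor of the reduction of $\Upsilon$;
\item[(d)] $\Upsilon(1)_\ell=|G|_\ell/\ell^{a\ell}$;
\item[(e)] every $h\in Q\cap H$ has determinant $1$ as an element of $L\cong\mathrm{GL}_\ell(r)$.
\end{enumerate}
\end{proposition}

We first record the irreducibility criterion. Let $G$ be one of the two groups, $B=TU_B$ a Borel subgroup with maximally split torus $T$ and unipotent radical $U_B$, and $\mathcal W=N_G(T)/T$. Recall the Bruhat decomposition: $G$ is the disjoint union of the double cosets $BwB$, $w\in\mathcal W$, and $B\cap{}^wB=T(U_B\cap{}^wU_B)$. Characters of $T$ are viewed as characters of $B$ trivial on $U_B$.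

\begin{lemma}\label{lem:ps}
If a linear character $\nu$ of $T$ has trivial stabilizer in $\mathcal W$, then $\operatorname{Ind}_B^G\nu$ is irreducible.
\end{lemma}

\begin{proof}
By Frobenius reciprocity and the Mackey formula, $\langle\operatorname{Ind}_B^G\nu,\operatorname{Ind}_B^G\nu\rangle=\sum_{w\in\mathcal W}\langle\nu,{}^w\nu\rangle_{B\cap{}^wB}$. Both $\nu$ and ${}^w\nu$ are trivial on $U_B\cap{}^wU_B$, so the term for $w$ is $1$ if ${}^w\nu=\nu$ on $T$ and $0$ otherwise. The sum is $1$.
\end{proof}

Fix a character $\mu:\mathbb F_r^*\to\mathcal O^\times$ of order $\ell$ and put $\mu_i=\mu^{i-1}$ for $1\le i\le\ell$. These characters are distinct, they reduce to $1$ modulo $\pi$, and $\prod_i\mu_i=\mu^{\ell(\ell-1)/2}=1$ because $\ell$ is odd.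

\begin{proof}[Proof of Proposition~\ref{prop:pair} for $G=\mathrm{GL}_\ell(q)$]
Take $L=G$, $S=S_0$ and $\Upsilon=\operatorname{Ind}_B^G(\mu_1\otimes\cdots\otimes\mu_\ell)$, with $T=(\mathbb F_q^*)^\ell$ the diagonal torus. Here $\mathcal W=S_\ell$ permutes the factors, and the $\mu_i$ are distinct, so $\Upsilon$ is irreducible by Lemma~\ref{lem:ps}. The center acts on $\Upsilon$ through $\prod\mu_i=1$; with Proposition~\ref{prop:S0}(b) this gives (a). Part (b) is Proposition~\ref{prop:vertex}(b). The induced lattice reduces to $k[G/B]$, so (c) is Proposition~\ref{prop:S0}(d). Since $|B|_\ell=|T|_\ell=\ell^{a\ell}$, (d) holds, and (e) is trivial.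
\end{proof}

\subsection*{The unitary group: setup}
Freeness over the torus came from the subgroup $P_\ell$ of a general linear group. We therefore do not work in $\mathrm{GU}_\ell(q)$ but induce $S_0$ from the Levi subgroup $L=\mathrm{GL}_\ell(q^2)$ of $G=\mathrm{GU}_{2\ell}(q)$. Induction does not enlarge vertices. Two things have to be secured: the central part $Z(L)_\ell$ of $Q$ must die in $G/Z$, which will follow from $\ell\mid q+1$, and the induced module must be simple, which we arrange by a twist.

Let $q>3$, $\ell^a=(q+1)_\ell$, $a\ge1$, $r=q^2$. Since $q\equiv-1\pmod\ell$ and $\ell>2$, we have $\ell\nmid q-1$, so $(r-1)_\ell=\ell^a$. Let $V$ be the Hermitian space of dimension $2\ell$, with form $\langle\ ,\ \rangle$. Choose a basis $e_1,\dots,e_\ell,f_1,\dots,f_\ell$ such that $W=\langle e_i\rangle$ and $W'=\langle f_i\rangle$ are totally isotropic and $\langle e_i,f_j\rangle=\delta_{ij}$. Then $W^\perp=W$. We use Witt's theorem: every isometry between subspaces of $V$ extends to an element of $G$.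

Let $P$ be the stabilizer of $W$, let $L$ be the stabilizer of both $W$ and $W'$, and let $U_P$ be the kernel of the restriction map $P\to\mathrm{GL}(W)$. Each $g\in\mathrm{GL}(W)$ extends uniquely to an element of $L$, acting on $W'$ by the inverse transpose of the matrix obtained by raising the entries of $g$ to the $q$-th power. So $L\cong\mathrm{GL}(W)=\mathrm{GL}_\ell(q^2)$ and $P=U_P\rtimes L$. In particular:
\begin{itemize}
\item $x\in Z(L)=\mathbb F_{q^2}^*$ acts as $x$ on $W$ and as $x^{-q}$ on $W'$;
\item if $h\in L$ has determinant $\delta$ on $W$, its determinant on $V$ is $\delta^{1-q}$.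
\end{itemize}
If $u\in U_P$, then $\langle x,uv-v\rangle=\langle ux,uv\rangle-\langle x,v\rangle=0$ for $x\in W$, $v\in V$, so $u$ acts trivially on $V/W$. Hence $(u-1)^2=0$, and $U_P$ is a group of order a power of the characteristic of $\mathbb F_q$, so an $\ell'$-group.

Let $\hat\lambda:\mathbb F_{q^2}^*\to\mathcal O^\times$ be the norm $x\mapsto x^{q+1}$ followed by a faithful character of $\mathbb F_q^*$, and let $\lambda:\mathbb F_{q^2}^*\to k^*$ be its reduction. The norm is onto and $\ell\nmid q-1$, so both have order $q-1$; both are trivial on $Z=\{x:x^{q+1}=1\}$. Moreover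
\begin{equation}\label{eq:lambda}
\lambda^{\ell(q+1)}\ne1 .
\end{equation}
Otherwise $q-1\mid\ell(q+1)$, so $q-1\mid q+1$, so $q-1\mid2$, contrary to $q>3$. This is the only use of $q>3$; as $\ell\mid q+1$ is odd, the condition excludes only $q=2$, $\ell=3$.

For a $kL$-module $N$ let $R_L^GN=\operatorname{Ind}_P^G(\operatorname{Inf}N)$, where $\operatorname{Inf}N$ is the inflation of $N$ to $P$, and for a $kG$-module $M$ regard the fixed points $M^{U_P}$ as a $kL$-module. Both functors are exact, the second because $U_P$ is an $\ell'$-group; for the same reason $M^{U_P}$ is isomorphic to the largest quotient of $M$ with trivial $U_P$-action. Frobenius reciprocity on both sides gives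
\begin{equation}\label{eq:adj}
\operatorname{Hom}_G(R_L^GN,M)\cong\operatorname{Hom}_L(N,M^{U_P}),\qquad\operatorname{Hom}_G(M,R_L^GN)\cong\operatorname{Hom}_L(M^{U_P},N).
\end{equation}
Put $S_L=S_0\otimes(\lambda\circ\det)$, with $\det$ taken on $W$, and $S=R_L^GS_L$. The module $S_L$ is simple, and since $\det$ is trivial on unipotent elements, Proposition~\ref{prop:S0}(c) holds for $S_L$. Let $\sigma\in G$ interchange $e_i$ and $f_i$ for all $i$; it normalizes $L$.

\begin{lemma}\label{lem:HC}
$S^{U_P}\cong S_L\oplus{}^\sigma S_L$ as $kL$-modules.
\end{lemma}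

\begin{proof}
Let $\mathcal X$ be the set of totally isotropic subspaces of dimension $\ell$. By Witt's theorem $G$ is transitive on $\mathcal X$, so $G/P=\mathcal X$ and $S=\bigoplus_{W_1\in\mathcal X}S_{W_1}$ with $S_{hW}=h\otimes\operatorname{Inf}S_L$ and $gS_{W_1}=S_{gW_1}$. The stabilizer ${}^hP$ of $W_1=hW$ acts on $S_{W_1}$ through its quotient $\mathrm{GL}(W_1)$, and conjugation by $h$ shows that the unipotent radical of a proper parabolic subgroup of $\mathrm{GL}(W_1)$ has no nonzero fixed vector on $S_{W_1}$. For $0\le i\le\ell$ let $S^{(i)}$ be the sum of the $S_{W_1}$ with $\dim(W\cap W_1)=i$. These are $kP$-submodules with direct sum $S$. A vector $s=\sum s_{W_1}$ is fixed by $U_P$ if and only if $us_{W_1}=s_{uW_1}$ for all $u\in U_P$ and all $W_1$.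

\emph{Case $i=\ell$.} Here $S^{(\ell)}=S_W=\operatorname{Inf}S_L$, which contributes $S_L$.

\emph{Case $i=0$.} Let $W_1\cap W=0$. Since $W^\perp=W$, the form pairs $W$ and $W_1$ non-degenerately, so $W_1$ has a basis $f_j'$ with $\langle e_i,f_j'\rangle=\delta_{ij}$. The map $e_j\mapsto e_j$, $f_j\mapsto f_j'$ is an element of $U_P$ taking $W'$ to $W_1$. The stabilizer of $W'$ in $U_P$ is $U_P\cap L=1$. So $U_P$ permutes these subspaces regularly, and the fixed vectors are the sums $\sum_{u\in U_P}ux$ with $x\in S_{W'}$. Since $L$ normalizes $U_P$, the map $x\mapsto\sum_uux$ is an $L$-isomorphism from $S_{W'}=\sigma\otimes S_L={}^\sigma S_L$ onto $(S^{(0)})^{U_P}$.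

\emph{Case $0<i<\ell$.} Let $I=W\cap W_1$ have dimension $i$, and write $W_1=I\oplus C_1$, so that $W+W_1=W\oplus C_1$. The stabilizer of $I$ in $\mathrm{GL}(W_1)$ is a proper parabolic subgroup, and its unipotent radical consists of the maps that are the identity on $I$ and send $c\in C_1$ to $c+\varphi(c)$, with $\varphi:C_1\to I$ linear. Given $\varphi$, define $e$ on $W\oplus C_1$ as the identity on $W$ and by $c\mapsto c+\varphi(c)$ on $C_1$. Since $I$ is orthogonal to both $W$ and $W_1$, the map $e$ is an isometry of $W+W_1$, and it extends to an element of $G$ by Witt's theorem. This element fixes $W$ pointwise, so it lies in $U_P$, and it stabilizes $W_1$. Thus the stabilizer of $W_1$ in $U_P$ maps onto a subgroup of $\mathrm{GL}(W_1)$ that contains the radical. The component $s_{W_1}$ of a $U_P$-fixed vector is fixed by this stabilizer, so $s_{W_1}=0$. Hence $(S^{(i)})^{U_P}=0$.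
\end{proof}

\begin{lemma}\label{lem:simple}
$S$ is simple.
\end{lemma}

\begin{proof}
For $x\in Z(L)$ the element $\sigma^{-1}x\sigma$ acts on $W$ as $x$ acts on $W'$, namely as $x^{-q}$. By Proposition~\ref{prop:S0}(b), $Z(L)$ acts on $S_L$ through $\lambda^\ell$, hence on ${}^\sigma S_L$ through $\lambda^{-q\ell}$. These characters differ by \eqref{eq:lambda}, so the simple modules $S_L$ and ${}^\sigma S_L$ are not isomorphic, and $S_L$ has multiplicity $1$ as a composition factor of $S^{U_P}$. Let $M_1$ be a simple submodule of $S$. By the second isomorphism in \eqref{eq:adj}, $S_L$ is a quotient of $M_1^{U_P}$. If $M_1\neq S$, let $M_2$ be a simple quotient of $S/M_1$. By the first isomorphism, $S_L$ is a submodule of $M_2^{U_P}$. By exactness $S_L$ then has multiplicity at least $2$ in $S^{U_P}$, a contradiction.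
\end{proof}

The twist serves exactly to separate $S_L$ from ${}^\sigma S_L$: if they were isomorphic, \eqref{eq:adj} and Lemma~\ref{lem:HC} would give $\dim\operatorname{End}_G(S)=2$, and $S$ would not be simple. Taking $\lambda$ through the norm keeps the twist trivial on $Z$.

\begin{proof}[Proof of Proposition~\ref{prop:pair} for $G=\mathrm{GU}_{2\ell}(q)$]
Take $L$ and $S$ as above. Let $T=(\mathbb F_{q^2}^*)^\ell\le L$ be the group of elements that are diagonal in the basis $e_i,f_i$; the element $(t_1,\dots,t_\ell)$ acts by $t_i$ on $e_i$ and by $t_i^{-q}$ on $f_i$. Let $B\le P$ be the stabilizer of the flag $\langle e_1\rangle\subset\langle e_1,e_2\rangle\subset\dots\subset W$. Then $B$ is a Borel subgroup with maximally split torus $T$, and $B=U_P\rtimes B_L$ with $B_L=B\cap L$ a Borel subgroup of $L$. The group $\mathcal W\cong C_2\wr S_\ell$ is generated by the permutations of the pairs $(e_i,f_i)$ and the swaps $e_i\leftrightarrow f_i$. On characters $\nu_1\otimes\dots\otimes\nu_\ell$ of $T$ it acts by permuting the factors and by $\nu_i\mapsto\nu_i^{-q}$. Put $\nu_i=\mu_i\hat\lambda$ and $\Upsilon=\operatorname{Ind}_B^G(\nu_1\otimes\dots\otimes\nu_\ell)$.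

\emph{$\Upsilon$ is irreducible.} We have $\mu_i^{-q}=\mu_i$ since $-q\equiv1\pmod\ell$. If $\nu_i^{-q}=\nu_j$ for some $i,j$, then $\hat\lambda^{-q-1}=\mu_j\mu_i^{-1}$ has order both prime to $\ell$ and a power of $\ell$; so $\hat\lambda^{q+1}=1$, contrary to \eqref{eq:lambda}. Hence an element of $\mathcal W$ fixing $\nu_1\otimes\dots\otimes\nu_\ell$ involves no swap, and it is trivial because the $\nu_i$ are distinct. Apply Lemma~\ref{lem:ps}.

(a) An element $x\in Z\le Z(L)$ acts on $S_L$, hence on $S$, by $\lambda(x)^\ell=1$, and on $\Upsilon$ by $\hat\lambda(x)^\ell\prod_i\mu_i(x)=1$.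

(b) The group $Z(L)_\ell$ is the subgroup of order $\ell^a$ of $\mathbb F_{q^2}^*$. Its elements satisfy $x^{q+1}=1$, so $x^{-q}=x$, and they act as scalars on $V$. Hence $Z(L)_\ell=Z_\ell$. By Proposition~\ref{prop:vertex}(b), $S_0\mid\operatorname{Ind}_Q^L(S_0|_Q)$; tensoring with $\lambda\circ\det$ gives $S_L\mid\operatorname{Ind}_Q^L(S_L|_Q)$. By (R5) for $P/U_P\cong L$, $\operatorname{Inf}S_L$ is relatively $QU_P$-projective, hence relatively $Q$-projective by (R2). By (R1), so is $S$.

(c) The character $\nu_1\otimes\dots\otimes\nu_\ell$ of $B$ reduces to the inflation of $(\lambda\circ\det)|_{B_L}$. Inducing first to $P$, we see that the induced lattice reduces to $R_L^G\big(k[L/B_L]\otimes(\lambda\circ\det)\big)$. By Proposition~\ref{prop:S0}(d), $S_L$ is a composition factor of $k[L/B_L]\otimes(\lambda\circ\det)$. Since $R_L^G$ is exact and $S=R_L^GS_L$ is simple, (c) follows.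

(d) $|B|_\ell=|T|_\ell=\ell^{a\ell}$.

(e) Let $h\in Q\cap H$ have determinant $\delta$ on $W$. Then $\delta^{1-q}=1$, $\delta$ is an $\ell$-element and $\ell\nmid q-1$, so $\delta=1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofA}

Let $G,L,Q,S,\Upsilon$ be as in Proposition~\ref{prop:pair}, with $n=\ell$ or $n=2\ell$. Then $|Z|_\ell=|G:H|_\ell=\ell^a$, and $|Z(H)|_\ell=|\overline G:\overline H|_\ell=\gcd(n,q-\varepsilon)_\ell=\ell$. The $\ell$-group $Q$ contains $Z_\ell$, so $Q\cap Z=Z_\ell=Z(L)_\ell$, and
\[
\overline E:=QZ/Z\cong Q/Z(L)_\ell\cong C_\ell\times C_\ell .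
\]
By part (a), $S$ and $\Upsilon$ belong to $\overline G$. By (b), (R1) and (R5), $S$ is relatively $\overline E$-projective. In each case below, $D$ is a defect group of the block that contains the module.

\emph{The group $\overline G=\mathrm{PGL}_\ell(q)$ or $\mathrm{PGU}_{2\ell}(q)$.} By (R4), a vertex of $S$ has order at most $\ell^2$. By (c) and (B1), $S$ and $\Upsilon$ lie in the same block, so (B2) and (d) give $|D|\ge|\overline G|_\ell/\Upsilon(1)_\ell=\ell^{a\ell-a}$.

\emph{The group $\overline H=\mathrm{PSL}_\ell(q)$ or $\mathrm{PSU}_{2\ell}(q)$.} Let $M$ be a simple submodule of $S|_{\overline H}$. By (B6), $M\mid S|_{\overline H}$. Restrict $S\mid\operatorname{Ind}_{\overline E}^{\overline G}(S|_{\overline E})$ to $\overline H$. By (R3) and Krull--Schmidt,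
\begin{equation}\label{eq:M}
M\text{ is relatively }({}^g\overline E\cap\overline H)\text{-projective for some }g\in\overline G,
\end{equation}
so a vertex of $M$ has order at most $\ell^2$. The module $M$ is a composition factor of the reduction of $\Upsilon|_{\overline H}$, hence of the reduction of an irreducible constituent $\Upsilon_1$ of $\Upsilon|_{\overline H}$, and $\Upsilon_1(1)\mid\Upsilon(1)$ by (B6). So $|D|\ge|\overline H|_\ell/\Upsilon_1(1)_\ell\ge|\overline H|_\ell/\Upsilon(1)_\ell=\ell^{a\ell-a-1}$.

\emph{The group $H=\mathrm{SL}_\ell(q)$ or $\mathrm{SU}_{2\ell}(q)$.} Inflate $M$ and $\Upsilon_1$ to $H$. Then $M$ is still a composition factor of the reduction of $\Upsilon_1$, so they lie in one block of $H$. By \eqref{eq:M}, (R5) and (R2), $M$ is relatively projective to a Sylow $\ell$-subgroup of the preimage of ${}^g\overline E\cap\overline H$ in $H$, which has order at most $\ell^2|Z(H)|_\ell=\ell^3$. And $|D|\ge|H|_\ell/\Upsilon(1)_\ell=\ell^{a\ell-a}$.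

This proves (1) and (2). By Dirichlet's theorem there are primes $q\equiv1$, and primes $q\equiv-1$, modulo arbitrarily large powers of $\ell$, so $a$ is unbounded in each family. A function $f$ as in $(\mathrm P)$ would give $|D|\le\max_{0\le i\le3}f(\ell^i)$ for all these modules, which is impossible. \qed

\section{The case $\ell\nmid\gcd(n,q-\varepsilon)$: proof of Theorem~\ref{thm:converse}}\label{sec:proofC}

Let $G,H,Z$ be as in Section~\ref{sec:facts}, $\ell^a=(q-\varepsilon)_\ell$ with $a\ge0$, and $\ell\nmid\gcd(n,q-\varepsilon)$. Then $Z(H)$ is an $\ell'$-group, $Z_\ell\cap H=1$, and $N=Z_\ell\times H$ is a normal subgroup of $G$ of index $(q-\varepsilon)/\ell^a$, prime to $\ell$. So every $\ell$-subgroup of $G$ lies in $N$: the center now splits off. The plan is to transfer $(\mathrm P')$ from $G$, where it holds by (K1). The obstacle is the one met in the introduction, that $|Z_\ell|$ may be large compared with $|Q|$; we show that then $D=1$.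

\emph{Step 1: reduction to $G$.} A defect group $\hat D$ of a block of $G$ satisfies $Z_\ell\le\hat D\le N$ by (B3), so $\hat D=Z_\ell\times(\hat D\cap H)$. We claim that every defect group of a block of $H$, $\overline H$ or $\overline G$ is isomorphic to $\hat D\cap H$ for some such $\hat D$. Let $b$ be a block of $H\cong N/Z_\ell$ with defect group $D$. By (B4), $Z_\ell\times D$ is a defect group of a block of $N$. By (B5), a block of $G$ covering it has a defect group $\hat D$ with $\hat D=\hat D\cap N$ conjugate to $Z_\ell\times D$; after conjugation $\hat D=Z_\ell\times D$ and $D=\hat D\cap H$. For $\overline H=H/Z(H)$, (B4) shows that the defect groups are isomorphic images of defect groups of blocks of $H$. For $\overline G$, apply (B4) to the quotient by $Z_\ell$ and then to the quotient by the $\ell'$-group $Z/Z_\ell$: the defect groups are the groups $\hat DZ/Z\cong\hat D/Z_\ell\cong\hat D\cap H$.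

Property $(\mathrm P')$ depends only on the isomorphism types of the defect groups. So let $\hat D=Z_\ell\times D$ be a defect group of a block of $G$, with $D=\hat D\cap H$, and let $Q\le D$ with $C_D(Q)\le Q$. Let $f$ be a function for $(\mathrm P')$ of $\{\mathrm{GL}_n(q)\}$, respectively $\{\mathrm{GU}_n(q)\}$; replacing $f(m)$ by the maximum of $1$ and the $f(i)$ with $i\le m$, we may assume that $f\ge1$ is nondecreasing. We show that $|D|\le f(|Q|^2)$.

\emph{Step 2: the case $\ell^a\le|Q|$.} The group $\hat Q=Z_\ell\times Q$ satisfies $C_{\hat D}(\hat Q)=Z_\ell\times C_D(Q)\le\hat Q$ and $|\hat Q|\le|Q|^2$. Hence $|D|\le|\hat D|\le f(|Q|^2)$.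

\emph{Step 3: the shape of $\hat D$ when $\ell\mid q-\varepsilon$.} By Fong--Srinivasan \cite{FS} (see also Brou\'e \cite{Broue}), if $\ell$ is odd and divides $q-\varepsilon$, then $\hat D$ is conjugate to a Sylow $\ell$-subgroup of $C_G(s)$ for a semisimple $\ell'$-element $s$. Recall the structure of $C_G(s)$. The natural module $V=\mathbb F^n$ is a direct sum, orthogonal if $\varepsilon=-1$, of subspaces $V_i$ of dimension $m_id_i$, and $C_G(s)=\prod_iG_i$ with $G_i\cong\mathrm{GL}^{\varepsilon_i}_{m_i}(q^{d_i})$ acting on $V_i$, where $\varepsilon_iq^{d_i}=(\varepsilon q)^{d_i}$. Each $V_i$ is a direct sum of $m_i$ \emph{coordinate subspaces} of dimension $d_i$ over $\mathbb F$, as follows.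
\begin{itemize}
\item $\varepsilon=1$: $V_i$ is an $m_i$-dimensional space over $\mathbb F_{q^{d_i}}$, $G_i$ is its general linear group, and the coordinate subspaces are the lines spanned by the vectors of a basis.
\item $\varepsilon=-1$, $d_i$ odd: $V_i$ is an $m_i$-dimensional Hermitian space over $\mathbb F_{q^{2d_i}}$, $G_i$ is its isometry group, and the coordinate subspaces are the lines spanned by the vectors of an orthonormal basis.
\item $\varepsilon=-1$, $d_i$ even: $V_i=V_i'\oplus V_i''$ with totally isotropic summands, $V_i'$ is an $m_i$-dimensional space over $\mathbb F_{q^{d_i}}$, $G_i$ is its general linear group acting dually on $V_i''$, and a coordinate subspace is the sum of a basis line in $V_i'$ and the dual piece of $V_i''$.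
\end{itemize}
In each case $G_i$ contains the monomial group $C_{q^{d_i}-\varepsilon_i}\wr S_{m_i}$, which permutes the coordinate subspaces. Put $N_i=(q^{d_i}-\varepsilon_i)_\ell$. By \eqref{eq:lte} with $x=\varepsilon q$, we have $N_i=\ell^a(d_i)_\ell$ and $|G_i|_\ell=\prod_{j\le m_i}N_i\,j_\ell=N_i^{m_i}(m_i!)_\ell$. So after conjugation in $G$, which preserves $H$,
\[
\hat D=\prod_iC_{N_i}\wr\Sigma_i,\qquad\Sigma_i\text{ a Sylow $\ell$-subgroup of }S_{m_i}.
\]
The cyclic group $C_{N_i}$ belonging to a coordinate subspace contains the element that acts on this subspace as any given scalar $x\in Z_\ell$ and trivially on the others. In the first case $x\in\mathbb F_q^*\le\mathbb F_{q^{d_i}}^*$. In the second case $x^{q^{d_i}+1}=1$ because $q+1\mid q^{d_i}+1$. In the third case multiplication by $x\in\mathbb F_{q^2}^*\le\mathbb F_{q^{d_i}}^*$ on the line in $V_i'$ acts on the dual piece as $x^{-q}=x$.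

\emph{Step 4: the case $\ell^a>|Q|$.} Then $a\ge1$, so Step 3 applies, and $\ell\nmid n$. Let $c\geq1$ be the number of orbits of $Q$ on the set of coordinate subspaces, and let $V=\bigoplus_{j=1}^cV^{(j)}$, where $V^{(j)}$ is the sum of the subspaces in the $j$-th orbit. For $(x_1,\dots,x_c)\in(Z_\ell)^c$, the element acting on $V^{(j)}$ as the scalar $x_j$ lies in $\hat D$, and it centralizes $Q$ because the $V^{(j)}$ are $Q$-invariant. These elements form a group of order $\ell^{ac}$, and their determinants lie in a group of order $\ell^a$. So at least $\ell^{a(c-1)}$ of them lie in $H$, hence in $C_D(Q)\le Q$. From $\ell^{a(c-1)}\le|Q|<\ell^a$ we get $c=1$. Since $Q$ preserves each $V_i$, there is only one index $i=1$, and $m_1$ is the length of an orbit of an $\ell$-group, so a power of $\ell$. Now $n=m_1d_1$ and $\ell\nmid n$ give $m_1=1$ and $\ell\nmid d_1$. Hence $|\hat D|=N_1=\ell^a=|Z_\ell|$ and $|D|=1\le f(|Q|^2)$. \qed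

\section{Exact vertices and sharpness: proof of Theorem~\ref{thm:exact}}\label{sec:proofB}

\begin{lemma}\label{lem:central}
Let $N$ be a central $\ell$-subgroup of a finite group $X$ and let $M$ be a simple $kX$-module with vertex $Q_1$. Then $N$ acts trivially on $M$, $N\le Q_1$, and $Q_1/N$ is a vertex of $M$ as a $k[X/N]$-module.
\end{lemma}

\begin{proof}
By (B3), $N$ acts trivially and lies in every defect group. Choose $D$ as in Kn\"orr's theorem; then $N\le C_D(Q_1)\le Q_1$. By (R5), the subgroups between $N$ and $Q_1$ to which $M$ is relatively projective are the same over $X$ and over $X/N$, so $Q_1/N$ is minimal.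
\end{proof}

\subsection*{Exact vertices}
Keep the notation of Section~\ref{sec:proofA} and let $a\ge2$. All lower bounds in Theorem~\ref{thm:main} are at least $\ell^{2(\ell-1)-1}>\ell$. (This is the use of $a\ge2$; for $a=1$ and $\ell=3$ the bound for $\overline H$ is only $\ell$.) By Erdmann's theorem, none of the modules has a vertex of order at most $\ell$, for such a vertex is cyclic and would give $|D|\le\ell$.

For $\overline G$, some vertex of $S$ lies in $\overline E$ by (R4), and proper subgroups of $\overline E$ have order at most $\ell$. So $\overline E$ is a vertex. For $\overline H$, the same argument with \eqref{eq:M} shows that ${}^g\overline E\cap\overline H$ has order $\ell^2$ and is a vertex of $M$. So ${}^g\overline E\le\overline H$, and $\overline E\le\overline H$ by normality. Replacing $M$ by its conjugate under $g^{-1}$ conjugates the vertices, over $\overline H$ and over $H$, so we may assume that $\overline E$ is a vertex of $M$.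

Now consider $H$. The preimage of $\overline E$ in $G$ is $QZ=Q\times Z_{\ell'}$, where $Z_{\ell'}$ is the $\ell'$-part of $Z$, and its $\ell$-elements form the subgroup $Q$. The preimage of $\overline E$ in $H$ is $QZ\cap H$, of order $\ell^2|Z(H)|$ because $\overline E\le\overline H$. Its Sylow $\ell$-subgroup is therefore $\tilde Q=Q\cap H$, and $|\tilde Q|=\ell^3$. By (R5) and (R2), $M$ is relatively $\tilde Q$-projective over $H$; let $Q_1\le\tilde Q$ be a vertex. By Lemma~\ref{lem:central}, $Q_1\cap Z(H)=Z(H)_\ell$ has order $\ell$. By (R1) and (R5), $M$ is relatively $Q_1Z(H)/Z(H)$-projective over $\overline H$, so this group, of order $|Q_1|/\ell$, has order at least $\ell^2$. Hence $Q_1=\tilde Q$.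

It remains to identify $\tilde Q$. Since $\tilde Q\cap Z_\ell=Z(H)_\ell$, we have $|\tilde QZ_\ell|=\ell^{3+a-1}=|Q|$, so $Q=\tilde QZ_\ell$. As $Q$ is nonabelian by Proposition~\ref{prop:vertex}(c) and $Z_\ell$ is central, $\tilde Q$ is nonabelian of order $\ell^3$, that is, extraspecial. By Proposition~\ref{prop:vertex}(c) and Proposition~\ref{prop:pair}(e), $h^\ell=1$ for all $h\in\tilde Q$.

\subsection*{Minimality}
In any finite group, a vertex $Q_1$ of a simple module with $|Q_1|\le\ell$ is cyclic, so $|D|=|Q_1|$ by Erdmann's theorem. By Theorem~\ref{thm:main} and the exact vertices, $|D|$ is unbounded for the vertex order $\ell^2$ in the four projective families, so $\ell^2$ is the smallest such order.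

Let $H=\mathrm{SL}_n(q)$ or $\mathrm{SU}_n(q)$ with $n,q$ arbitrary, and let $M$ be a simple $kH$-module with vertex $Q_1$, $|Q_1|\le\ell^2$, in a block with defect group $D$. Put $N=Z(H)_\ell$. If $N\ne1$, then by Lemma~\ref{lem:central} $Q_1/N$ is a vertex of $M$ over $H/N$, of order at most $\ell$. By (B4), $D/N$ is a defect group of the block of $H/N$ that contains $M$. Erdmann's theorem gives $|D/N|=|Q_1/N|$, so $|D|=|Q_1|$. If $N=1$, then $\ell\nmid\gcd(n,q-\varepsilon)$, and Theorem~\ref{thm:converse} bounds $|D|$ by a function of $|Q_1|$. So $|D|$ is bounded for vertex orders at most $\ell^2$, while it is unbounded for the vertex order $\ell^3$ by Theorem~\ref{thm:main} and the exact vertices. \qed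

\begin{thebibliography}{99}

\bibitem{Alperin} Alperin, \emph{Local Representation Theory}.

\bibitem{AS} Avrunin and Scott, Invent.\ Math.\ 66 (1982).

\bibitem{Broue} Brou\'e, Ast\'erisque 133--134 (1986).

\bibitem{Carlson83} Carlson, J.\ Algebra 85 (1983).

\bibitem{Carlson84} Carlson, Invent.\ Math.\ 77 (1984).

\bibitem{Chouinard} Chouinard (1976).

\bibitem{DL} Deligne and Lusztig (1976).

\bibitem{Erdmann} Erdmann, Bull.\ London Math.\ Soc.\ 9 (1977).

\bibitem{FS} Fong and Srinivasan, Invent.\ Math.\ 69 (1982).

\bibitem{Knorr} Kn\"orr (1976).

\bibitem{NT} Nagao and Tsushima, Ch.~5, \S8.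

\bibitem{Thesis} \emph{Small Self-Centralizing Subgroups In Defect Groups Of Finite Classical Groups}, \texttt{https://kluedo.ub.rptu.de/files/4617/dissertation\_luka.pdf}.

\end{thebibliography}
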